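
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Saturated bounding sets that are neither high nor of PA degree}


\begin{abstract}
A set $X$ of natural numbers is \emph{saturated bounding} if every complete decidable theory all of whose types are computable has an $X$-decidable saturated model. Every set that is high or has PA degree is saturated bounding, and a c.e.\ set is saturated bounding if and only if it is high. We show that the implication ``saturated bounding implies high or PA'' fails in general. Given countably many closed subsets of $\omega^\omega$ without computable members, there is a saturated bounding set that is not high and computes no member of any of them. The proof adds saturated models to a given non-high set one theory at a time, by a forcing argument in which compactness of the space of types keeps the set non-high. It then combines the countably many resulting sets by a coding argument that preserves non-highness. We also show that the proposed characterization is correct in a uniform version: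 the sets that are high or have PA degree are exactly those that compute one list containing the types of all the theories in question.
\end{abstract}

\section{The question and the answer}

Throughout, languages are countable and computable, structures are countable, and $X,Y,Z$ denote subsets of $\mathbb N$.

\subsection{Saturated models and their complexity}

Let $S$ be a complete theory in a language $L$. The \emph{types} of $S$ are its complete $n$-types without parameters, for all $n\ge 1$: maximal sets $p(x_1,\dots,x_n)$ of $L$-formulas consistent with $S$. Through a G\"odel numbering a type is a set of natural numbers, so it may or may not be computable. The theory $S$ is \emph{decidable} if it is a computable set of sentences. We call $S$ \emph{good} if it is complete and decidable and each of its types is computable. No uniformity is assumed: each type has an algorithm, but there need be no method for finding it.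

A structure $\mathcal A$ is \emph{saturated} if, for every finite set $F$ of its elements, every complete type in the language with constants for the elements of $F$ that is consistent with the elementary diagram of $\mathcal A$ in this language is realized in $\mathcal A$. A complete theory with countably many types, in particular a good one, has a countable saturated model. A model with universe contained in $\mathbb N$ is \emph{$X$-decidable} if its elementary diagram, with constants for all its elements, is computable from $X$; it is \emph{decidable} if this holds with $X=\emptyset$.

How hard is it to build a saturated model of a good theory? If $\mathcal A$ is an $X$-decidable saturated model of $S$, then letting a tuple run through $\mathcal A$ we obtain a uniformly $X$-computable sequence consisting of exactly the types of $S$. For $X=\emptyset$ this necessary condition is also sufficient (Morley; Millar):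
\begin{itemize}
\item[(i)] a complete decidable theory $S$ has a decidable saturated model iff there is a uniformly computable sequence whose members are exactly the types of $S$.
\end{itemize}
So the obstacle is the missing uniformity, and one asks which oracles overcome it.

\begin{definition}
A set $X$ is \emph{saturated bounding} if every good theory has an $X$-decidable saturated model.
\end{definition}

A set $X$ is \emph{high} if $X'\ge_T\emptyset''$. It has \emph{PA degree} if it computes a complete consistent extension of Peano Arithmetic. The following is known.
\begin{itemize}
\item[(ii)] (Harris) If $X$ is high or has PA degree, then $X$ is saturated bounding.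
\item[(iii)] (Montal\'ban, building on Harris) A c.e.\ set is saturated bounding iff it is high.
\end{itemize}
In particular $\emptyset$ is not saturated bounding. The question whether the converse of (ii) holds is taken from~\cite{slicing}: \emph{is $X$ saturated bounding iff $X$ is high or has PA degree?}

There are good reasons to guess ``yes''. By (iii) the equivalence holds, within the c.e.\ sets, in the strongest possible form. Moreover, an oracle that is to list the types of every good theory, all of them computable sets, would seem to need a list of \emph{all} computable sets, and the oracles that compute such a list are exactly those that are high or have PA degree (Theorem~\ref{thm:B} below). But the definition has its quantifiers in a weaker order. For each theory separately there must be an algorithm using $X$, and nothing says how this algorithm depends on the theory. This difference decides the question: the answer is ``no''.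

\subsection{Results}

A subset of $\omega^\omega$ is \emph{closed} if every function outside it has a finite initial segment no extension of which lies in it.

\begin{theorem}\label{thm:A}
Let $\mathcal C_0,\mathcal C_1,\dots$ be closed subsets of $\omega^\omega$, none of which has a computable member. Then there is a set $X$ such that
\begin{enumerate}
\item[\textup{(1)}] every good theory has an $X$-decidable saturated model, that is, $X$ is saturated bounding;
\item[\textup{(2)}] $X$ is not high;
\item[\textup{(3)}] $X$ computes no member of any $\mathcal C_i$.
\end{enumerate}
\end{theorem}

Write $\varphi_e$ for the $e$-th partial computable function. A function $g$ is \emph{diagonally noncomputable} if $g(e)\ne\varphi_e(e)$ for all $e$, where the inequality counts as true if $\varphi_e(e)$ is undefined.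

\begin{corollary}\label{cor:answer}
There is a saturated bounding set $X$ that is neither high nor of PA degree. Hence the statement ``for every $X$, $X$ is saturated bounding iff $X$ is high or has PA degree'' is false. Moreover, $X$ may be chosen to compute no diagonally noncomputable function and none of countably many prescribed noncomputable functions $h_0,h_1,\dots$.
\end{corollary}

\begin{proof}
Let $\mathcal C_0$ be the set of characteristic functions of complete consistent extensions of PA. It is closed: if $g\notin\mathcal C_0$, then finitely many values of $g$ show this, because $g$ takes a value outside $\{0,1\}$, accepts a number that is not a sentence, rejects a theorem of PA, does not accept exactly one of $\sigma,\neg\sigma$ for some sentence $\sigma$, or accepts finitely many sentences that are jointly inconsistent. By the G\"odel--Rosser theorem $\mathcal C_0$ has no computable member. Now apply Theorem~\ref{thm:A}. For the last claim add to the list the set of diagonally noncomputable functions and the singletons $\{h_j\}$. These sets are closed. The singletons have no computable member by assumption, and a computable function $g=\varphi_e$ is not diagonally noncomputable, since $g(e)=\varphi_e(e)$.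
\end{proof}

Such an $X$ is never c.e., by (iii).

\begin{corollary}\label{cor:pair}
Let $X$ be a saturated bounding set that is neither high nor of PA degree. Then there is a second such set $Y$ for which every set computable from both $X$ and $Y$ is computable.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:A} to $\mathcal C_0$ from the previous proof and the singletons $\{h\}$, where $h$ runs through the countably many noncomputable functions computable from $X$.
\end{proof}

When one list must serve all theories at once, the proposed characterization is correct.

\begin{theorem}\label{thm:B}
For every set $X$ the following are equivalent.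
\begin{enumerate}
\item[\textup{(a)}] $X$ is high or has PA degree.
\item[\textup{(b)}] There is a uniformly $X$-computable sequence of sets containing all computable sets.
\item[\textup{(c)}] There is a uniformly $X$-computable sequence of sets containing all types of all good theories in the language $\{P_n:n\in\mathbb N\}$ of unary predicates.
\end{enumerate}
\end{theorem}

\begin{remark}
The hypotheses on the $\mathcal C_i$ in Theorem~\ref{thm:A} cannot be dropped. If $\mathcal C_i$ has a computable member, (3) is impossible. If $\mathcal C_i$ is the set of all noncomputable functions, which is not closed, then (3) says that $X$ is computable, and a computable set is not saturated bounding by (iii).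

Non-highness is a requirement of a different kind. Highness means computing a function that dominates all computable functions (see Section~\ref{sec:high}), and the set of these functions is not closed, since every finite sequence extends to a member. Most of the work below goes into (2).
\end{remark}

\subsection{Highness and domination}\label{sec:high}

Write $\Phi_e$ for the $e$-th Turing functional. A function $f$ \emph{dominates} $g$ if $f(n)\ge g(n)$ for all but finitely many $n$. The only fact about high sets we need is Martin's theorem (1966): \emph{$X$ is high iff some $X$-computable function dominates all computable functions.} Apart from a direct application in Section~\ref{sec:uniform}, we use it in two ways.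
\begin{itemize}
\item \emph{Escape.} If $Z$ is not high and $f\le_T Z$, there is a computable $\hat f$ with $\hat f(n)>f(n)$ for infinitely many $n$.
\item \emph{Certificate.} To show that $Y$ is not high, it suffices to find for each total function $\Phi_e^{Y}$ \emph{one} computable $\hat f$ with $\Phi_e^{Y}(n)<\hat f(n)$ for infinitely many $n$.
\end{itemize}

From now on, until the end of Section~\ref{sec:proofA}, fix closed sets $\mathcal C_0,\mathcal C_1,\dots$ without computable members, and call a set $Z$ \emph{tame} if $Z$ is not high and computes no member of any $\mathcal C_i$. The empty set is tame.

\subsection{Plan}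

There are only countably many good theories $S^0,S^1,\dots$, so Theorem~\ref{thm:A} splits into two tasks.

\emph{One theory.} Given a tame $Z$ and a good theory $S$, find a code $D$ for a saturated model of $S$ such that $Z\oplus D$ is tame (Section~\ref{sec:one}). Section~\ref{sec:tree} shows the main idea on trees, without model theory, and Section~\ref{sec:diagrams} sets up the codes.

\emph{All theories.} Iterating gives tame sets $Z_0\le_T Z_1\le_T\cdots$, where $Z_{k+1}$ handles $S^0,\dots,S^k$. We need a tame set above all of them. The join of an increasing sequence of tame sets need not be tame: the sets $A\cap\{0,\dots,k\}$ are finite, but their join computes the arbitrary set $A$. Section~\ref{sec:upper} constructs a tame upper bound. Section~\ref{sec:proofA} puts the pieces together, and Section~\ref{sec:uniform} proves Theorem~\ref{thm:B}.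

\section{The main idea on a tree}\label{sec:tree}

Let $T\subseteq 2^{<\omega}$ be a computable tree without dead ends, all of whose infinite paths are computable, though not necessarily uniformly. Think of a path as a complete type. We look for a sequence $A=(a_0,a_1,\dots)$ that lists exactly the paths of $T$ and, viewed as a set, is not high. This section is motivation only; nothing later depends on it.

A \emph{condition} is a sequence $(a_0,\dots,a_{m-1};\sigma_m,\dots,\sigma_{l-1})$ of paths $a_i$ of $T$ and strings $\sigma_i\in T$. It promises that the first $m$ columns of $A$ are $a_0,\dots,a_{m-1}$ and that column $i$ begins with $\sigma_i$ for $m\le i<l$. We extend a condition by lengthening strings, adding strings, and replacing strings by paths extending them, in order. In a sufficiently generic descending sequence of conditions every column becomes a path, and every path $a$ becomes a column, because a column about which nothing has been promised may be set equal to $a$.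

Now fix a functional $\Phi_e$. A condition answers some oracle questions about $A$, and we let $\Phi_e(n)$ converge under a condition if all questions asked are answered. If under some extension of the current condition, for some $n$, we cannot make $\Phi_e(n)$ converge by lengthening and adding strings while \emph{keeping the paths}, we enter this extension, and $\Phi_e^A(n)$ diverges for good: a convergent computation would use only finitely much of each column. So suppose that under every extension of the current condition and for every $n$ we \emph{can} make $\Phi_e(n)$ converge in this way. We want one computable $f$ with $\Phi_e^A(n)<f(n)$ for infinitely many $n$. For simplicity let the current condition be the empty one.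

\emph{First attempt.} Starting from the empty condition, search for strings that make $\Phi_e(n)$ converge, and let $f(n)$ be larger than the value found. This fails: by the time we act for a large $n$, column $0$ may have been promised to a path $a$ that does not extend the string $\sigma_0$ used in the search. Searching again from the condition $(a;\,)$ yields another computable function. But every later promise would change the function again, and we would make $\Phi^A_e$ small once against each of infinitely many functions instead of infinitely often against one.

\emph{Compactness.} We need a bound that works for \emph{every} path $a$ which column $0$ could have received. Given $n$, search for a level $l$ and, for each $\tau\in T$ of length $l$, a tuple $(\sigma_0,\sigma_1,\dots,\sigma_j)$ of strings of $T$ with $\sigma_0\subseteq\tau$ under which $\Phi_e(n)$ converges. No path needs to be known for this search. It succeeds: for each path $a$, our supposition about the condition $(a;\,)$ gives strings $\sigma_1,\dots,\sigma_j$ such that $\Phi_e(n)$ converges under $(a;\sigma_1,\dots,\sigma_j)$, and only a finite part $\sigma_0$ of $a$ is used. By compactness finitely many of these $\sigma_0$ cover all paths. Let $l$ be at least their lengths.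 Each $\tau\in T$ of length $l$ lies on a path, so it extends one of them. Let $f(n)$ be $1$ plus the largest value found. Then $f$ is computable, and whatever path $a$ has been chosen for column $0$, some $\tau$ lies on $a$, and its tuple makes $\Phi_e(n)$ converge to a value below $f(n)$ without contradicting $a$.

If $m'$ columns have been chosen and further strings $\bar\sigma$ promised, run the same search with the first $m'$ columns in place of column $0$, through tuples that respect $\bar\sigma$. There are infinitely many such searches, but for a given $n$ we perform only those with $m'\le n$ and code of $\bar\sigma$ at most $n$, and let $f(n)$ be the largest bound. Every condition is covered for all large $n$.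

The hypothesis on the paths enters in two ways. First, \emph{every} path $a$ must be allowed in conditions: if only some paths were allowed, the supposition would say nothing about the others, and the search might not halt. As there are only countably many paths, there are still only countably many conditions. Second, in general the current condition is not empty, and the search must respect the paths already in it. It is still computable, because these finitely many paths are. The paths chosen later are not consulted; compactness takes care of them.

In Section~\ref{sec:one} we do the same with types instead of paths, and formulas relating several columns instead of strings. There the searches use the oracle $Z$, so $f$ is only $Z$-computable; Escape then replaces it by a computable $\hat f$.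

\section{Saturated diagrams}\label{sec:diagrams}

Let $S$ be a good theory in $L$. Let $Fm_N$ be the set of $L$-formulas with free variables among $x_0,\dots,x_{N-1}$, and $Fm=\bigcup_NFm_N$. We write $N$-types in the variables $x_0,\dots,x_{N-1}$ and call $S$ the only $0$-type. Thus an $N$-type is a maximal subset of $Fm_N$ consistent with $S$, and every subset of $Fm_N$ consistent with $S$ extends to an $N$-type. For $\delta,\theta\in Fm$ we write $S\vdash\delta\to\theta$ if the universal closure of $\delta\to\theta$ is in $S$; this is decidable. Substitution of variables renames bound variables where necessary.

For $\bar\imath=(i_0,\dots,i_{k-1})$ write $x_{\bar\imath}$ for $(x_{i_0},\dots,x_{i_{k-1}})$. If $D$ is a set of formulas, let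
\[
\mathrm{tp}_D(\bar\imath)=\{\theta\in Fm_k:\theta(x_{\bar\imath})\in D\}.
\]

\begin{definition}
A \emph{diagram} for $S$ is a set $D\subseteq Fm$ such that $D\cap Fm_N$ is an $N$-type of $S$ for every $N\ge 0$. It is \emph{saturated} if for all $k\ge0$, all $\bar\imath\in\omega^k$ and every $(k+1)$-type $q$ with $q\cap Fm_k=\mathrm{tp}_D(\bar\imath)$ there is $j$ with $\mathrm{tp}_D(\bar\imath,j)=q$.
\end{definition}

If $D$ is a diagram, then $\mathrm{tp}_D(\bar\imath)$ is a $k$-type (repetitions in $\bar\imath$ are allowed). A diagram names the elements of a model, possibly with repetitions, by $x_0,x_1,\dots$, and lists all that is true of them. Constructing diagrams instead of models, we never have to worry about which elements are equal.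

\begin{proposition}\label{prop:model}
If $D$ is a saturated diagram for $S$, then $S$ has a $D$-decidable saturated model.
\end{proposition}

\begin{proof}
\emph{Witnesses.} Let $\theta\in Fm_{k+1}$ and $\exists y\,\theta(x_{\bar\imath},y)\in D$. Then $\theta$ is consistent with the $k$-type $\mathrm{tp}_D(\bar\imath)$, so some $(k+1)$-type $q\ni\theta$ extends $\mathrm{tp}_D(\bar\imath)$. Saturation gives $j$ with $\theta(x_{\bar\imath},x_j)\in D$.

\emph{The model.} For $i\in\mathbb N$ let $u(i)$ be the least $j$ with $(x_i=x_j)\in D$, and let $U=\{i:u(i)=i\}$. By transitivity of equality $u(i)\in U$, and $(x_i=x_j)\in D$ iff $u(i)=u(j)$. Define a structure $\mathcal A$ with universe $U$ by letting $R^{\mathcal A}(\bar\imath)$ hold iff $R(x_{\bar\imath})\in D$, and $f^{\mathcal A}(\bar\imath)=u(j)$ for any $j$ with $(f(x_{\bar\imath})=x_j)\in D$. Such a $j$ exists by the witness property, as $\exists y\,(f(x_{\bar\imath})=y)\in D$, and $u(j)$ does not depend on the choice of $j$. Constants are treated as functions of no arguments.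

We claim that for $\bar\imath$ from $U$
\begin{equation}\label{eq:truth}
\mathcal A\models\theta(\bar\imath)\iff\theta(x_{\bar\imath})\in D .
\end{equation}
By induction on terms, if $t^{\mathcal A}(\bar\imath)=j$ then $(t(x_{\bar\imath})=x_j)\in D$. For a variable this is trivial. For $t=f(t_1,\dots,t_r)$ let $j_s=t_s^{\mathcal A}(\bar\imath)$. By induction $(t_s(x_{\bar\imath})=x_{j_s})\in D$ for each $s$, and $(f(x_{j_1},\dots,x_{j_r})=x_j)\in D$ by the definition of $f^{\mathcal A}$, since $(x_{j'}=x_{u(j')})\in D$ for every $j'$. Hence $(t(x_{\bar\imath})=x_j)\in D$. It follows that an atomic formula $R(t_1,\dots,t_r)(x_{\bar\imath})$ is in $D$ iff $R(x_{j_1},\dots,x_{j_r})$ is, where $j_s=t_s^{\mathcal A}(\bar\imath)$; this gives \eqref{eq:truth} for it. An equation $t_1=t_2$ is treated in the same way, using that $(x_{j_1}=x_{j_2})\in D$ iff $j_1=j_2$ for $j_1,j_2\in U$. Boolean connectives are immediate as $D$ is consistent and complete. If $\exists y\,\theta(x_{\bar\imath},y)\in D$, choose a witness $x_j$ and replace $j$ by $u(j)\in U$; then $\mathcal A\models\theta(\bar\imath,u(j))$ by induction. Conversely, if $\mathcal A\models\theta(\bar\imath,j)$, then $\theta(x_{\bar\imath},x_j)\in D$ and so $\exists y\,\theta(x_{\bar\imath},y)\in D$.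

By \eqref{eq:truth}, $\mathcal A\models S$, and since $U\le_TD$ the elementary diagram of $\mathcal A$ is computable from $D$.

\emph{Saturation.} Let $F=\{a_0,\dots,a_{k-1}\}\subseteq U$, and let $t(y_1,\dots,y_n)$ be a complete type over $F$ consistent with the elementary diagram of $\mathcal A$ with constants for $F$. Put $\bar a=(a_0,\dots,a_{k-1})$. Then
\[
r=\{\theta(x_0,\dots,x_{k+n-1}):\theta(\bar a,\bar y)\in t\}
\]
is a $(k+n)$-type of $S$ with $r\cap Fm_k=\mathrm{tp}_D(\bar a)$, by \eqref{eq:truth}. Saturation of $D$, applied with $q=r\cap Fm_{k+1}$, gives $j$ with $\mathrm{tp}_D(\bar a,j)=r\cap Fm_{k+1}$. We may replace $j$ by $b_1=u(j)\in U$. Continue with $(\bar a,b_1)$ and $r\cap Fm_{k+2}$, and so on. After $n$ steps we have $b_1,\dots,b_n\in U$ with $\mathrm{tp}_D(\bar a,\bar b)=r$, and by \eqref{eq:truth} the tuple $\bar b$ realizes $t$.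
\end{proof}

\section{Adding a saturated diagram for one theory}\label{sec:one}

\begin{proposition}\label{prop:one}
Let $S$ be a good theory and $Z$ a tame set. Then $S$ has a saturated diagram $D$ such that $Z\oplus D$ is tame.
\end{proposition}

Some hypothesis on the types is unavoidable. A saturated diagram computes every type $p$ of $S$, as $p=\mathrm{tp}_D(\bar\imath)$ for some $\bar\imath$. If some type had high degree, $D$ would be high.

The rest of this section proves the proposition. Fix $S$ and $Z$.

\subsection{Conditions}

For $\delta\in Fm$ let $\exists_{\ge m}\delta\in Fm_m$ be $\delta$ with all its free variables $x_i$, $i\ge m$, existentially quantified. The formula $\delta$ is consistent with an $m$-type $p$ iff $\exists_{\ge m}\delta\in p$. For computable $p$ this is decidable.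

A \emph{condition} is a pair $(p,\delta)$, where $p$ is an $m$-type of $S$ for some $m\ge0$ and $\delta\in Fm$ is consistent with $p$. The formula $\delta$ may contain variables beyond $x_{m-1}$. Put $(p',\delta')\le(p,\delta)$, and say that $(p',\delta')$ \emph{extends} $(p,\delta)$, if $p\subseteq p'$ and $S\vdash\delta'\to\delta$. A diagram $D$ \emph{meets} $(p,\delta)$ if $p\cup\{\delta\}\subseteq D$. So $p$ is a complete promise about finitely many variables, and $\delta$ is a finite promise about the others and their relation to the first ones. As $S$ is good, every $p$ is computable; hence there are only countably many conditions. A set of conditions is \emph{dense} if every condition has an extension in it.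

\subsection{Computations from formulas}

Let $\delta\in Fm$ be consistent with $S$. We write $\Phi_e^{Z\oplus\delta}(n)=v$ if the computation $\Phi_e(n)$ halts with output $v$ when questions to $Z$ are answered correctly, a question about $\theta\in Fm$ is answered ``yes'' if $S\vdash\delta\to\theta$ and ``no'' if $S\vdash\delta\to\neg\theta$, and numbers not coding elements of $Fm$ get the answer ``no''. If a question about some $\theta$ is decided neither way, $\Phi_e^{Z\oplus\delta}(n)$ is undefined. As $S$ is decidable, this is a partial $Z$-computable function of $(e,\delta,n)$. The following hold for every diagram $D$.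
\begin{enumerate}
\item[(U1)] If $\delta\in D$ and $\Phi_e^{Z\oplus\delta}(n)=v$, then $\Phi_e^{Z\oplus D}(n)=v$.
\item[(U2)] If $\Phi_e^{Z\oplus D}(n)=v$, then $\Phi_e^{Z\oplus\delta}(n)=v$ for some $\delta\in D$, namely for the conjunction of $x_0=x_0$ with $\theta$ or $\neg\theta$, whichever is in $D$, for each formula $\theta$ asked about.
\item[(U3)] If $\Phi_e^{Z\oplus\delta}(n)=v$, $S\vdash\delta'\to\delta$ and $\delta'$ is consistent with $S$, then $\Phi_e^{Z\oplus\delta'}(n)=v$.
\end{enumerate}

\begin{definition}
A condition $(p,\delta)$ \emph{blocks} $\Phi_e$ if for some $n$ there is no $\delta'$ consistent with $p$ such that $S\vdash\delta'\to\delta$ and $\Phi_e^{Z\oplus\delta'}(n)$ is defined.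
\end{definition}

\begin{lemma}\label{lem:block}
If $D$ meets a condition that blocks $\Phi_e$, then $\Phi_e^{Z\oplus D}$ is not total.
\end{lemma}

\begin{proof}
Let $D$ meet $(p,\delta)$, which blocks $\Phi_e$ because of $n$. If $\Phi_e^{Z\oplus D}(n)$ were defined, (U2) would give $\delta_0\in D$ with $\Phi_e^{Z\oplus\delta_0}(n)$ defined. But $\delta\wedge\delta_0\in D$ is consistent with $p\subseteq D$ and implies $\delta$, and $\Phi_e^{Z\oplus(\delta\wedge\delta_0)}(n)$ is defined by (U3), a contradiction.
\end{proof}

\subsection{Saturation}

\begin{lemma}\label{lem:sat}
Let $k,M\ge 0$, $\bar\imath\in\omega^k$, and let $q$ be a $(k+1)$-type. The following set is dense: all conditions $(p,\delta)$ such that $p$ is an $m$-type with $m\ge M$ and $m$ larger than all entries of $\bar\imath$, $\delta\in p$, and either $q\cap Fm_k\ne\mathrm{tp}_p(\bar\imath)$ or $q=\mathrm{tp}_p(\bar\imath,j)$ for some $j<m$.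
\end{lemma}

\begin{proof}
Given $(p,\delta)$ with $p$ an $m$-type, choose $N\ge\max(m,M)$ larger than all entries of $\bar\imath$ with $\delta\in Fm_N$, and an $N$-type $p'\supseteq p\cup\{\delta\}$. If $q\cap Fm_k\ne\mathrm{tp}_{p'}(\bar\imath)$, then $(p',\delta)$ is as desired. Otherwise $p'\cup\{\theta(x_{\bar\imath},x_N):\theta\in q\}$ is consistent with $S$: a finite part of the second set amounts to one formula $\theta\in q$, we have $\exists y\,\theta(x_{\bar\imath},y)\in p'$ because $\exists x_k\,\theta\in q\cap Fm_k=\mathrm{tp}_{p'}(\bar\imath)$, and $x_N$ does not occur free in $p'$. Let $p''$ be an $(N+1)$-type containing this set. Then $(p'',\delta)$ is as desired, with $j=N$.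
\end{proof}

\subsection{Avoiding the closed sets}

\begin{lemma}\label{lem:avoid}
For all $e,i$ the following set is dense: all conditions such that no diagram $D$ meeting it has $\Phi_e^{Z\oplus D}\in\mathcal C_i$.
\end{lemma}

\begin{proof}
Let $(p,\delta)$ be a condition. If some condition $(p,\delta')\le(p,\delta)$ blocks $\Phi_e$, it is as desired by Lemma~\ref{lem:block}. Otherwise every $\delta'$ consistent with $p$ and implying $\delta$ can be strengthened, for each $n$, to some $\delta''$ consistent with $p$ with $\Phi_e^{Z\oplus\delta''}(n)$ defined. Since $p$ is computable, consistency with $p$ is decidable, and so $Z$ computes a sequence $\delta=\delta_0,\delta_1,\dots$ of formulas consistent with $p$ such that $S\vdash\delta_{n+1}\to\delta_n$ and $\Phi_e^{Z\oplus\delta_{n+1}}(n)$ is defined, with value $h(n)$ say. Thus $h\le_TZ$, and $h\notin\mathcal C_i$ as $Z$ is tame. Since $\mathcal C_i$ is closed, some $h\upharpoonright n_0$ has no extension in $\mathcal C_i$. Every diagram $D$ meeting $(p,\delta_{n_0})$ has $\Phi_e^{Z\oplus D}\upharpoonright n_0=h\upharpoonright n_0$ by (U1) and (U3), so $(p,\delta_{n_0})$ is as desired.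
\end{proof}

\subsection{Non-highness}

As in Section~\ref{sec:tree}, the point of the next lemma is that, for a given $e$, the function $\hat f_{e,r}$ depends only on $r$ and works for all extensions of $r$, whatever types they contain. The search behind it consults only the type in $r$, which is computable.

\begin{lemma}\label{lem:small}
Let $r=(p,\delta)$ be a condition no extension of which blocks $\Phi_e$. There is a computable function $\hat f_{e,r}$ such that for every condition $(p',\delta')\le r$ and every $k$ there are $n\ge k$ and a condition $(p',\delta'')\le(p',\delta')$ with $\Phi_e^{Z\oplus\delta''}(n)$ defined and less than $\hat f_{e,r}(n)$.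
\end{lemma}

\begin{proof}
By assumption:
\begin{equation}\label{eq:dagger}
\parbox{0.83\textwidth}{for all $(p',\delta')\le r$ and all $n$ there is $\delta''$ consistent with $p'$ such that $S\vdash\delta''\to\delta'$ and $\Phi_e^{Z\oplus\delta''}(n)$ is defined.}
\end{equation}
Let $p$ be an $m$-type. Given $m'\ge m$, a formula $\delta'$ with $S\vdash\delta'\to\delta$, and $n$, search for a formula $\pi\in p$ and finitely many formulas $\delta_1,\dots,\delta_l$ (possibly $l=0$), each consistent with $S$, such that
\begin{itemize}
\item $S\vdash\delta_s\to\delta'$ and $\Phi_e^{Z\oplus\delta_s}(n)$ is defined for each $s$;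
\item $S\vdash\pi\wedge\exists_{\ge m'}\delta'\to\exists_{\ge m'}\delta_1\vee\dots\vee\exists_{\ge m'}\delta_l$,
\end{itemize}
where the empty disjunction is false. Since $p$ is computable and $S$ decidable, $Z$ can carry out the search.

\emph{The search halts.} Let $K$ be the set of all $m'$-types containing $p\cup\{\exists_{\ge m'}\delta'\}$, a closed subset of the compact space of $m'$-types. For every $p'\in K$ the pair $(p',\delta')$ is a condition, because \emph{all} types occur in conditions, and it extends $r$. So \eqref{eq:dagger} gives $\delta''$ with $S\vdash\delta''\to\delta'$, $\exists_{\ge m'}\delta''\in p'$ and $\Phi_e^{Z\oplus\delta''}(n)$ defined. The open sets $\{p^*\in K:\exists_{\ge m'}\delta''\in p^*\}$ obtained in this way cover $K$. Let $\delta_1,\dots,\delta_l$ be the formulas of a finite subcover ($l=0$ if $K$ is empty). Then no $m'$-type contains $p\cup\{\exists_{\ge m'}\delta'\}\cup\{\neg\exists_{\ge m'}\delta_s:1\le s\le l\}$, so this set is inconsistent with $S$, and only a finite part of $p$, with conjunction $\pi\in p$, is needed for that.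

\emph{The bound.} Let $g_{m',\delta'}(n)$ be $1$ plus the maximum of the values $\Phi_e^{Z\oplus\delta_s}(n)$ for the first solution found ($1$ if $l=0$). Let $f(n)$ be the maximum of $g_{m',\delta'}(n)$ over all $m'$ with $m\le m'\le n$ and all $\delta'$ with code at most $n$ and $S\vdash\delta'\to\delta$ ($0$ if there are none). Then $f$ is total and $Z$-computable. As $Z$ is not high, Escape gives a computable $\hat f_{e,r}$ with $\hat f_{e,r}(n)>f(n)$ for infinitely many $n$.

\emph{It works.} Let $(p',\delta')\le r$, where $p'$ is an $m'$-type, and let $k$ be given. Then $m'\ge m$. Choose $n$ with $\hat f_{e,r}(n)>f(n)$ that is at least $k$, $m'$ and the code of $\delta'$, and let $\pi,\delta_1,\dots,\delta_l$ be the solution found for $(m',\delta',n)$. Since $(p',\delta')$ is a condition extending $r$, both $\pi$ and $\exists_{\ge m'}\delta'$ are in $p'$. Hence $\exists_{\ge m'}\delta_s\in p'$ for some $s$; that is, $(p',\delta_s)$ is a condition, and it extends $(p',\delta')$. Finally $\Phi_e^{Z\oplus\delta_s}(n)<g_{m',\delta'}(n)\le f(n)<\hat f_{e,r}(n)$.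
\end{proof}

\subsection{The construction}

\begin{proof}[Proof of Proposition~\ref{prop:one}]
For each $e$ let $E_e$ be the set of conditions that block $\Phi_e$ or have no extension blocking $\Phi_e$. It is dense. If $r$ has no extension blocking $\Phi_e$, let $\hat f_{e,r}$ be as in Lemma~\ref{lem:small}. For such $e,r$ and each $k$ let $G_{e,r,k}$ be the set of conditions $s=(p',\delta')$ such that
\begin{itemize}
\item $s$ and $r$ have no common extension, or
\item $s\le r$ and $\Phi_e^{Z\oplus\delta'}(n)$ is defined and less than $\hat f_{e,r}(n)$ for some $n\ge k$.
\end{itemize}
This set is dense: if a given condition has no common extension with $r$, it belongs to $G_{e,r,k}$; otherwise apply Lemma~\ref{lem:small} to a common extension.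

The sets of Lemma~\ref{lem:sat}, those of Lemma~\ref{lem:avoid}, the $E_e$ and the $G_{e,r,k}$ are countably many, since there are only countably many types and conditions. So there is a descending sequence of conditions $r_j=(p_j,\delta_j)$ with a member in each of them. Let $D=\bigcup_jp_j$.

\emph{$D$ is a diagram and meets every $r_j$.} By Lemma~\ref{lem:sat}, with $M$ arbitrarily large, infinitely many $j$ have $\delta_j\in p_j$, and the number of variables of $p_j$ tends to infinity. As the $p_j$ increase, $D\cap Fm_N=p_j\cap Fm_N$ whenever $p_j$ has at least $N$ variables, and this is an $N$-type. Given $j$, choose $j'\ge j$ such that $\delta_{j'}\in p_{j'}$ and $p_{j'}$ has enough variables for $\delta_j$. Since $S\vdash\delta_{j'}\to\delta_j$, we get $\delta_j\in p_{j'}\subseteq D$.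

\emph{$D$ is saturated.} Let $q$ be a $(k+1)$-type with $q\cap Fm_k=\mathrm{tp}_D(\bar\imath)$. Some $(p_j,\delta_j)$ is in the set of Lemma~\ref{lem:sat} for $k,\bar\imath,q$ and $M=0$. As $\mathrm{tp}_{p_j}(\bar\imath)=\mathrm{tp}_D(\bar\imath)=q\cap Fm_k$, there is $j'$ with $q=\mathrm{tp}_{p_j}(\bar\imath,j')=\mathrm{tp}_D(\bar\imath,j')$.

\emph{$Z\oplus D$ is tame.} It computes no member of any $\mathcal C_i$ by Lemma~\ref{lem:avoid}. Suppose $\Phi_e^{Z\oplus D}$ is total. The sequence has a member $r$ in $E_e$. By Lemma~\ref{lem:block} $r$ does not block $\Phi_e$, so by the definition of $E_e$ no extension of $r$ blocks $\Phi_e$. For each $k$ the sequence has a member $s=(p',\delta')$ in $G_{e,r,k}$. Being members of one descending sequence, $s$ and $r$ have a common extension, so $\Phi_e^{Z\oplus\delta'}(n)<\hat f_{e,r}(n)$ for some $n\ge k$. As $\delta'\in D$, also $\Phi_e^{Z\oplus D}(n)<\hat f_{e,r}(n)$ by (U1). So $\Phi_e^{Z\oplus D}(n)<\hat f_{e,r}(n)$ for infinitely many $n$. This is the Certificate for $Z\oplus D$, which is therefore not high.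
\end{proof}

\section{Tame upper bounds}\label{sec:upper}

\begin{proposition}\label{prop:upper}
Let $Z_0\le_TZ_1\le_T\cdots$ be tame sets. Then there is a tame set $X$ that computes every $Z_k$.
\end{proposition}

\subsection{The difficulty}

We build $X$ by finite extension and code $Z_k$ into it along a computable set $C_k$ of positions, reserved at stage $k$. To keep $X$ from being high we must fix, at some stage $j$, one computable function $\hat f_j$ against $\Phi_j$ and afterwards make $\Phi_j^X(n)<\hat f_j(n)$ for infinitely many $n$. We obtain $\hat f_j$ by Escape from a search for convergent computations. If we decide on $\hat f_j$ at stage $j$, the search can use the oracle $Z_{j-1}$ and so respect the coding of $Z_0,\dots,Z_{j-1}$. It cannot respect the coding of $Z_j,Z_{j+1},\dots$, which are not computable from $Z_{j-1}$ in general. But when at a later stage $k$ we come to use $\hat f_j$, the codings of $Z_j,\dots,Z_k$ are already in force. Computing a new function at stage $k$ would not help: as in Section~\ref{sec:tree}, one function must serve infinitely often.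

The way out is to arrange that for infinitely many useful $n$ the whole window $[n,\hat f_j(n)]$ contains \emph{no} position reserved for $Z_j,Z_{j+1},\dots$. If the search function also bounds the length of the extensions found, then an extension found at such an $n$ does not touch these codings at all. So at stage $j$, before reserving $C_j$, we thin out the set of positions still available for coding. The thinned set must be computable, although the set of $n$ where $\hat f_j$ escapes is not in general; a parity argument takes care of this.

\subsection{The construction}

Strings are binary. For a string $y$, $\Phi_e^y(n)\!\downarrow$ means that the computation halts within $|y|$ steps, asking only questions below $|y|$. This is decidable and preserved when $y$ is extended. Put $Z_{-1}=\emptyset$, which is tame. Fix a computable bijection $\langle e,i\rangle$ from $\mathbb N^2$ onto $\mathbb N$.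

We build strings $x_0\subset x_1\subset\cdots$ with $x_0$ empty, infinite computable sets $\mathbb N=R_0\supseteq R_1\supseteq\cdots$ of positions still available, and pairwise disjoint infinite computable sets $C_k=\{c_k(0)<c_k(1)<\cdots\}$, where $C_0,\dots,C_{k-1}$ are disjoint from $R_k$. A string $y$ \emph{obeys} $C_j$ if $y(c_j(i))=Z_j(i)$ whenever $c_j(i)<|y|$. A string $y$ is \emph{$k$-admissible} if $y\supseteq x_k$ and $y$ obeys $C_0,\dots,C_{k-1}$. This property is decidable in $Z_{k-1}$. As the $C_j$ are disjoint, every string obeying $C_0,\dots,C_k$ has extensions obeying $C_0,\dots,C_k$ of every larger length, and every $k$-admissible string has $k$-admissible extensions of every larger length. Inductively, $x_k$ obeys $C_0,\dots,C_{k-1}$, so it is $k$-admissible.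

\medskip\noindent\textbf{Stage $k$.} Let $x$ denote the current string, initially $x=x_k$.

\medskip\noindent\emph{Step 1: avoiding a closed set.} Let $k=\langle e,i\rangle$. If there are a $k$-admissible $y\supseteq x$ and an $n$ such that $\Phi_e^{y'}(n)\!\downarrow$ for no $k$-admissible $y'\supseteq y$, let $x:=y$. Otherwise $Z_{k-1}$ computes $k$-admissible strings $x=y_0\subseteq y_1\subseteq\cdots$ with $\Phi_e^{y_{n+1}}(n)\!\downarrow$, with value $h(n)$ say. As $h\le_TZ_{k-1}$ and $Z_{k-1}$ is tame, $h\notin\mathcal C_i$, so some $h\upharpoonright n_0$ has no extension in $\mathcal C_i$. Let $x:=y_{n_0}$.

\medskip\noindent\emph{Step 2: a computable bound for $\Phi_k$ and windows for it.} If there are a $k$-admissible $y\supseteq x$ and an $n$ such that $\Phi_k^{y'}(n)\!\downarrow$ for no $k$-admissible $y'\supseteq y$, let $x:=y$, call $k$ \emph{partial}, and let $R_k^*=\{r\in R_k:r\ge|x|\}$.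

Otherwise call $k$ \emph{total} and put $x_k^*:=x$. For each $n$ and each $k$-admissible $y\supseteq x_k^*$ with $|y|\le n$ let $y'$ be the first $k$-admissible extension of $y$ found with $\Phi_k^{y'}(n)\!\downarrow$. Let $f_k(n)$ be the maximum of the numbers $|y'|$ and $\Phi_k^{y'}(n)$ over these finitely many $y$ ($0$ if there are none). Then $f_k\le_TZ_{k-1}$, and Escape gives a computable $\hat f_k$ for which
\[
N_k=\{n:\hat f_k(n)>f_k(n)\}
\]
is infinite. Replacing $\hat f_k(n)$ by $\max_{i\le n}\hat f_k(i)$ we may assume that $\hat f_k$ is nondecreasing; this can only enlarge $N_k$. Choose a computable sequence $r_0<r_1<\cdots$ in $R_k$ with $r_0\ge|x|$ and $r_{i+1}>\hat f_k(r_i)$. If $n\in(r_i,r_{i+1}]$, then $\hat f_k(n)\le\hat f_k(r_{i+1})<r_{i+2}$, so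
\[
[n,\hat f_k(n)]\subseteq(r_i,r_{i+2}),
\]
and the only term of the sequence that can lie in $[n,\hat f_k(n)]$ is $r_{i+1}$. Every $n>r_0$ lies in exactly one interval $(r_i,r_{i+1}]$. So for some $c\in\{0,1\}$ there are infinitely many $n\in N_k$ in intervals $(r_i,r_{i+1}]$ with $i+1\equiv c\pmod 2$. Fix such a $c$ and let $R_k^*=\{r_j:j\not\equiv c\pmod 2\}$. Then $R_k^*$ is an infinite computable subset of $R_k$ with all elements $\ge|x|$, and
\[
I_k=\{n\in N_k:[n,\hat f_k(n)]\cap R_k^*=\emptyset\}
\]
is infinite.

\medskip\noindent\emph{Step 3: reserving positions for $Z_k$.} Let $C_k$ consist of every other element of $R_k^*$, and let $R_{k+1}=R_k^*\setminus C_k$. Both sets are infinite and computable. All elements of $R_k^*$ are at least $|x|$, so $x$ obeys $C_k$ trivially. It obeys $C_0,\dots,C_{k-1}$ because it is $k$-admissible.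

\medskip\noindent\emph{Step 4: small values.} For each total $j\le k$ in turn do the following. Choose $n\in I_j$ with $n\ge|x|$ and $n\ge k$. Extend $x$ to a string $y$ of length $n$ that obeys $C_0,\dots,C_k$. Then $y$ is $j$-admissible, extends $x_j^*$ and has length $n$, so it was considered in the definition of $f_j(n)$. Hence there is a $j$-admissible $y'\supseteq y$ with $\Phi_j^{y'}(n)\!\downarrow$ and
\[
|y'|,\ \Phi_j^{y'}(n)\ \le\ f_j(n)\ <\ \hat f_j(n).
\]
We let $x:=y'$. This string obeys $C_0,\dots,C_{j-1}$, since it is $j$-admissible. It also obeys $C_j,\dots,C_k$: the positions in which it properly extends $y$ lie in $[n,\hat f_j(n)]$, which is disjoint from $R_j^*$ as $n\in I_j$, and $C_j\cup\dots\cup C_k\subseteq R_j^*$ by Step 3 of the stages $j,\dots,k$.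

\medskip
Finally extend $x$ by one bit so that it obeys $C_0,\dots,C_k$, and let $x_{k+1}$ be the result.

\subsection{Verification}

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
Let $X=\bigcup_kx_k$. Each $x_{k'}$ with $k'>k$ extends $x_k$ and obeys $C_0,\dots,C_k$. Initial segments of strings obeying a $C_j$ obey it as well. Hence all initial segments of $X$ of length at least $|x_k|$ are $k$-admissible.

\emph{$X$ computes $Z_j$}, because $Z_j(i)=X(c_j(i))$ and $C_j$ is computable.

\emph{$X$ computes no member of any $\mathcal C_i$.} Consider Step 1 of stage $k=\langle e,i\rangle$. In its first case $\Phi_e^X(n)$ is undefined, since all sufficiently long initial segments of $X$ are $k$-admissible extensions of $y$. In the second case, $\Phi_e^X$ agrees with $h$ below $n_0$, and $h\upharpoonright n_0$ has no extension in $\mathcal C_i$.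

\emph{$X$ is not high.} Let $\Phi_j^X$ be total. Then $j$ was not called partial, by the argument just given for the first case of Step 1, so $j$ is total. Step 4 of each stage $k\ge j$ yields some $n\ge k$ with $\Phi_j^X(n)<\hat f_j(n)$. Thus $\Phi^X_j(n)<\hat f_j(n)$ for infinitely many $n$, where $\hat f_j$ is one computable function. By the Certificate, $X$ is not high.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
A good theory is a computable set of sentences in a computable language, so there are only countably many. List them as $S^0,S^1,\dots$; no effectiveness is required. Let $Z_0=\emptyset$, which is tame. Given a tame $Z_k$, let $D_k$ be a saturated diagram for $S^k$ such that $Z_{k+1}=Z_k\oplus D_k$ is tame (Proposition~\ref{prop:one}). By Proposition~\ref{prop:upper} there is a tame $X$ computing all $Z_k$ and hence all $D_k$. Tameness gives (2) and (3). By Proposition~\ref{prop:model}, each $S^k$ has a $D_k$-decidable saturated model, which is $X$-decidable. This is (1).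
\end{proof}

\section{The uniform version}\label{sec:uniform}

We now prove Theorem~\ref{thm:B}. Besides Martin's theorem we use two facts about PA degrees (Scott; Jockusch--Soare, 1972).
\begin{itemize}
\item A set of PA degree computes a separating set for every disjoint pair of c.e.\ sets, that is, a set containing the first and disjoint from the second.
\item Every $g:\omega\to\{0,1\}$ with $g(m)\ne\varphi_m(m)$ for all $m$ has PA degree.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{(a)$\Rightarrow$(b)} (Jockusch, 1972). Suppose $X$ is high, and let $g\le_TX$ dominate all computable functions. Let $Z_{e,k}(n)=\varphi_e(n)$ if this computation converges within $g(n)+k$ steps with a value in $\{0,1\}$, and $Z_{e,k}(n)=0$ otherwise. These sets are uniformly $X$-computable. If $\varphi_e$ is the characteristic function of a set $A$, then the number of steps needed for $\varphi_e(n)$ is a computable function of $n$. It is at most $g(n)$ for almost all $n$, hence at most $g(n)+k$ for all $n$ if $k$ is large enough, and then $A=Z_{e,k}$.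

Suppose $X$ has PA degree. Then $X$ computes a set $B$ that contains $\{\langle e,n\rangle:\varphi_e(n)=1\}$ and is disjoint from $\{\langle e,n\rangle:\varphi_e(n)=0\}$. If $\varphi_e$ is the characteristic function of $A$, then $A=\{n:\langle e,n\rangle\in B\}$. So the columns of $B$ include all computable sets.

\emph{(b)$\Rightarrow$(c)} Types of good theories are computable sets, so a sequence as in (b) is also as in (c).

\emph{(c)$\Rightarrow$(b)} For a computable set $A$ let $S_A$ be the theory saying that the universe is infinite, that $\forall x\,P_n(x)$ for each $n\in A$, and that $\forall x\,\neg P_n(x)$ for each $n\notin A$. Any bijection between two models of $S_A$ is an isomorphism. So all countable models of $S_A$ are isomorphic, and as $S_A$ has no finite models it is complete. Being complete and computably axiomatized, it is decidable. In its countable model, any two $n$-tuples with the same pattern of equalities are conjugate under a permutation of the universe, which is an automorphism. Every type is realized in a countable model, hence in this one. So an $n$-type is determined by the formula $\varepsilon(x_1,\dots,x_n)$ describing its equality pattern; it is $\{\theta:S_A\vdash\varepsilon\to\theta\}$, with $\theta$ ranging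 over the formulas in $x_1,\dots,x_n$, and therefore computable. Thus $S_A$ is good. It has a unique $1$-type $p_A$, and $A=\{n:P_n(x_1)\in p_A\}$. So if $(Z_i)$ is a sequence as in (c), the sets $\{n:P_n(x_1)\in Z_i\}$ form a sequence as in (b).

\emph{(b)$\Rightarrow$(a)} Suppose that $X$ is neither high nor of PA degree, and let $(Z_i)$ be uniformly $X$-computable. We construct a computable set $A$ different from all $Z_i$. The idea is that on each row $\{\langle n,m\rangle:m\in\mathbb N\}$ the set $Z_i$, being computable from $X$, must somewhere agree with the diagonal function $m\mapsto\varphi_m(m)$. On row $n$ we let $A$ disagree with all values of the diagonal function that appear within $f(n)$ steps, for a suitable computable $f$. As $X$ is not high, $f(n)$ can be chosen large enough for infinitely many $n$.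

Let $\psi(m)=\varphi_m(m)$ if this is defined and in $\{0,1\}$, and let $\psi(m)$ be undefined otherwise. Let $\psi_s$ be the stage-$s$ approximation to $\psi$, with the convention that $\psi_s(m)$ can be defined only for $m<s$; so $\psi_s$ has finite domain and is decidable uniformly in $s$. For all $i,n$ the function $m\mapsto Z_i(\langle n,m\rangle)$ is $X$-computable and $\{0,1\}$-valued. As $X$ does not have PA degree, there is $m$ with $Z_i(\langle n,m\rangle)=\varphi_m(m)=\psi(m)$. Let $g(n)$ be the least $s$ such that for each $i\le n$ there is $m$ with $\psi_s(m)$ defined and equal to $Z_i(\langle n,m\rangle)$. Then $g$ is total and $g\le_TX$. As $X$ is not high, there is a computable $f$ with $f(n)\ge g(n)$ for infinitely many $n$. Define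
\[
A(\langle n,m\rangle)=
\begin{cases}
1-\psi_{f(n)}(m)&\text{if }\psi_{f(n)}(m)\text{ is defined},\\
0&\text{otherwise.}
\end{cases}
\]
This is a computable set. Given $i$, choose $n\ge i$ with $f(n)\ge g(n)$. For some $m$ we have $Z_i(\langle n,m\rangle)=\psi_{g(n)}(m)=\psi_{f(n)}(m)$, and so $A(\langle n,m\rangle)\ne Z_i(\langle n,m\rangle)$. Hence $A\ne Z_i$ for every $i$. As $(Z_i)$ was arbitrary, (b) fails.
\end{proof}

\begin{thebibliography}{1}
\bibitem{slicing} \emph{Slicing The Truth}, \texttt{http://www.math.uchicago.edu/\~{}drh/Papers/Papers/rm.pdf}
\end{thebibliography}

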